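\title{Riesz operators on $L_1$ are compact plus quasinilpotent}

\begin{abstract}
We prove that every Riesz operator $T$ on $L_1[0,1]$ is the sum of a compact operator $K$ and a quasinilpotent operator, where $K$ is a norm limit of finite-rank operators and $\|K\|$ is at most $1+\eta$ times the spectral radius of $T$. The same decomposition holds on every infinite-dimensional space $X$ such that $X$ or $X^*$ is isomorphic to some $L_1(\mu)$. The eigenvalues of $T$ are removed by finite-rank perturbations that run along weighted shifts inside a complemented copy of $\ell_1^M$ on which $T$ almost vanishes; the weights are read off from the zero-free entire function $\exp(-\sum_{j\le k}w^j/j)$.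
\end{abstract}

\section{The question and the results}

All Banach spaces are complex, $X$ denotes an infinite-dimensional Banach space with closed unit ball $B_X$, and $\mathcal L(X)$ is the algebra of bounded linear operators on $X$. We write $\sigma(A)$ for the spectrum and $\rho(A)$ for the spectral radius of $A\in\mathcal L(X)$. The operator $A$ is \emph{Fredholm} if $\ker A$ has finite dimension and $\operatorname{ran}A$ has finite codimension. An operator $T$ is a \emph{Riesz operator} if $\lambda-T$ is Fredholm for every $\lambda\ne0$, and $Q$ is \emph{quasinilpotent} if $\sigma(Q)=\{0\}$. An operator $F$ is a \emph{Fredholm perturbation} if $A+F$ is Fredholm whenever $A$ is; these operators form a closed two-sided ideal $\mathcal F(X)$ that contains the compact operators.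

There is an immediate supply of Riesz operators. If $Q$ is quasinilpotent and $F\in\mathcal F(X)$, then for $\lambda\neq0$ the operator $\lambda-Q$ is invertible, so $\lambda-(F+Q)=(\lambda-Q)-F$ is Fredholm and $F+Q$ is Riesz. One asks whether these are all. A Riesz operator $T$ is said to satisfy the \emph{West decomposition} if $T=K+Q$ with $K$ compact and $Q$ quasinilpotent, and the \emph{Smyth decomposition} if $T=F+Q$ with $F\in\mathcal F(X)$ and $Q$ quasinilpotent; the first implies the second. These are lifting problems. An operator is Fredholm exactly when it is invertible modulo compact operators, so $T$ is Riesz exactly when its class in the quotient of $\mathcal L(X)$ by the compact operators has spectrum $\{0\}$, and the West decomposition says that this class contains an operator with spectrum $\{0\}$.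

On $L_1[0,1]$, with Lebesgue measure, $\mathcal F(L_1[0,1])$ is known to be the ideal of weakly compact operators, as recalled in \cite{source}. This ideal is strictly larger than the ideal of compact operators. Indeed, let $A_n=(2^{-n},2^{-n+1}]$, let $r_n(t)=\operatorname{sign}\sin(2^n\pi t)$ be the Rademacher functions, and put $Wf=\sum_n\big(\int_{A_n}f\big)r_n$. Then $W$ maps the unit ball into $\{g:|g|\le1\}$, which is weakly compact in $L_2$ and hence in $L_1$, while $W(2^n\mathbf 1_{A_n})=r_n$ and $\|r_n-r_m\|_1=1$ for $n\ne m$. The following is posed as an open question in \cite{source}.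

\medskip
\noindent\textbf{Question.} \emph{Does every Riesz operator on $L_1[0,1]$ satisfy the Smyth decomposition or the West decomposition? Equivalently, is it the sum of a weakly compact operator and a quasinilpotent operator?}
\medskip

One could expect to need the extra freedom of the larger ideal. It is not needed: the answer is yes, in the stronger form.

\begin{theorem}\label{thm:L1}
Let $T$ be a Riesz operator on $L_1[0,1]$ and $\eta>0$. Then $T=K+Q$, where $Q$ is quasinilpotent and $K$ is a norm limit of finite-rank operators (so $K$ is compact) with $\|K\|\le(1+\eta)\rho(T)$. Consequently, for $T\in\mathcal L(L_1[0,1])$ the following are equivalent: $T$ is Riesz; $T$ is compact plus quasinilpotent; $T$ is weakly compact plus quasinilpotent.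
\end{theorem}

\begin{theorem}\label{thm:general}
Let $X$ be an infinite-dimensional Banach space such that $X$ or $X^*$ is isomorphic to $L_1(\mu)$ for some measure $\mu$. There is a constant $C_X$, depending only on $X$, such that for every Riesz operator $T$ on $X$ and every $\eta>0$ we have $T=K+Q$ with $Q$ quasinilpotent, $K$ a norm limit of finite-rank operators, and $\|K\|\le(1+\eta)C_X\rho(T)$. If the isomorphism is isometric, then $C_X=1$. This covers the infinite-dimensional spaces $L_1(\mu)$, $C_0(\Omega)$, $L_\infty(\mu)$ with $\mu$ $\sigma$-finite, and $c_0$.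
\end{theorem}

The order $\rho(T)$ in these bounds is optimal.

\begin{proposition}\label{prop:lower}
For the projection $Tf=(\int f)\mathbf 1$ on $L_1[0,1]$ we have $\rho(T)=1$, and $T-K$ is not quasinilpotent whenever $K$ is bounded with $\|K\|<1/6$.
\end{proposition}

The proof has three parts. Section~\ref{sec:cost} reduces the theorems to one step: lowering the spectral radius below a given level by a finite-rank operator of norm about $\rho(T)$. Sections~\ref{sec:chain} and~\ref{sec:step} carry out this step for an operator that almost vanishes on well-complemented copies of $\ell_1^M$. Section~\ref{sec:room} finds such copies in $L_1(\mu)$, and Section~\ref{sec:proofs} passes to preduals and assembles the proofs.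

\section{Facts from spectral theory}\label{sec:facts}

We use the following standard facts about $A\in\mathcal L(X)$.
\begin{itemize}
\item[(F1)] $A$ is Fredholm if and only if there is $B\in\mathcal L(X)$ with $I-AB$ and $I-BA$ of finite rank, and if and only if there is such a $B$ with $I-AB$ and $I-BA$ compact. Hence a compact perturbation of a Riesz operator is Riesz, and the adjoint of a Riesz operator is Riesz. Also $\sigma(A^*)=\sigma(A)$.
\item[(F2)] If $\Gamma$ is a finite union of disjoint, non-nested closed contours that avoid $\sigma(A)$, then $P=\frac1{2\pi i}\oint_\Gamma(\zeta-A)^{-1}d\zeta$ is a projection commuting with $A$, the \emph{spectral projection} for the part of $\sigma(A)$ inside $\Gamma$. That part is $\sigma(A|_{\operatorname{ran}P})$, the rest is $\sigma(A|_{\ker P})$, and $P=0$ exactly when no spectrum lies inside $\Gamma$. The corresponding projection of $A^*$ is $P^*$. If $A_k\to A$ in norm, then $\Gamma$ avoids $\sigma(A_k)$ for large $k$, and the projections of $A_k$ converge to $P$ in norm.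
\item[(F3)] If $T$ is Riesz, every nonzero point of $\sigma(T)$ is isolated in $\sigma(T)$, is an eigenvalue, and has a spectral projection of finite rank. In particular $\{\lambda\in\sigma(T):|\lambda|\ge s\}$ is finite for every $s>0$.
\item[(F4)] If $\rho(A)<s$, there is $\varepsilon_0>0$ with $\rho(A+B)<s$ whenever $\|B\|<\varepsilon_0$; take $1/\varepsilon_0=\sup_{|\lambda|\ge s}\|(\lambda-A)^{-1}\|$.
\item[(F5)] If $\lambda$ is a boundary point of $\sigma(A)$, then $\inf_{\|x\|=1}\|(\lambda-A)x\|=0$.
\end{itemize}
Finally, $\ell_1^M$ is $\mathbb C^M$ with the norm $\sum_k|a_k|$. Its one property that matters here is that an operator $\beta$ from $\ell_1^M$ to a normed space has norm $\max_k\|\beta u_k\|$, where $u_1,\dots,u_M$ are the unit vectors.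

\section{The cost of removing eigenvalues}\label{sec:cost}

By (F3) only finitely many eigenvalues of a Riesz operator lie outside a given disc about $0$, and a finite-rank perturbation can remove them. To obtain a compact $K$ we must do this for a sequence of discs shrinking to $0$, with perturbations whose norms are summable. This suggests the following definition.

\begin{definition}\label{def:onestep}
Let $C\ge1$. The space $X$ has the \emph{one-step property with constant $C$} if for every Riesz operator $T$ on $X$, every $0<s\le\rho(T)$ and every $0<\eta\le1$ there is a finite-rank operator $F$ with $\|F\|\le(1+\eta)C\rho(T)$ and $\rho(T-F)<s$.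
\end{definition}

The bound on $\|F\|$ does not depend on $s$ or on the number of eigenvalues removed.

\begin{proposition}\label{prop:iterate}
If $X$ has the one-step property with constant $C$, then for every Riesz operator $T$ on $X$ and every $\eta>0$ we have $T=K+Q$ with $Q$ quasinilpotent, $K$ a norm limit of finite-rank operators, and $\|K\|\le(1+\eta)C\rho(T)$.
\end{proposition}

\begin{proof}
We may assume $\eta\le1$ and $r=\rho(T)>0$, since $K=0$ works when $r=0$. Put $s_k=\eta r2^{-k-2}$ and $T_0=T$. We choose finite-rank operators $F_k$ such that $T_k=T_{k-1}-F_k$ satisfies $\rho(T_k)<s_k$; each $T_k$ is Riesz by (F1). For $k=1$ the one-step property, with $\eta/2$ in place of $\eta$, gives $\|F_1\|\le(1+\eta/2)Cr$. For $k\ge2$ take $F_k=0$ if $\rho(T_{k-1})<s_k$, and otherwise apply the property with $1$ in place of $\eta$, so that $\|F_k\|\le2C\rho(T_{k-1})\le2Cs_{k-1}$. Then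
\[
\sum_{k\ge2}\|F_k\|\le2C\eta r\sum_{k\ge1}2^{-k-2}=\tfrac12C\eta r ,
\]
so $K=\sum_kF_k$ converges in norm and $\|K\|\le(1+\eta)Cr$.

Let $Q=T-K=\lim T_k$. Semicontinuity (F4) points in the wrong direction for passing from $\rho(T_k)\to0$ to $\rho(Q)=0$; we use instead that $Q$ is Riesz, by (F1). Suppose $0\ne\lambda\in\sigma(Q)$. By (F3) there is a circle $\Gamma$ about $\lambda$ of radius less than $|\lambda|/2$ such that $\lambda$ is the only point of $\sigma(Q)$ on or inside $\Gamma$. By (F2) the spectral projections of $T_k$ for $\Gamma$ converge to the nonzero projection of $Q$, so they are nonzero for large $k$. Then $\sigma(T_k)$ meets the interior of $\Gamma$ and $\rho(T_k)\ge|\lambda|/2$ for all large $k$, which contradicts $\rho(T_k)<s_k\to0$.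
\end{proof}

The same continuity of spectral projections shows that a step cannot cost much less than $\rho(T)$.

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Here $T^2=T$, $\|T\|=1$, $\sigma(T)=\{0,1\}$, and multiplying out shows $(\lambda-T)^{-1}=\lambda^{-1}\big(I+(\lambda-1)^{-1}T\big)$. On the line $\operatorname{Re}\lambda=\frac12$ we have $|\lambda|\geq\frac12$ and $|\lambda-1|\ge\frac12$, so the resolvent has norm at most $2(1+2)=6$; for $|\lambda|\ge3$ it has norm at most $\frac13(1+\frac12)=\frac12$. Let $\Gamma$ be the boundary of $\{|\lambda|<3,\ \operatorname{Re}\lambda>\frac12\}$ and let $\|K\|<1/6$. Then $\lambda-T+tK$ is invertible for $\lambda\in\Gamma$ and $t\in[0,1]$, so the spectral projection $P_t$ of $T-tK$ for $\Gamma$ is defined and norm-continuous in $t$ by (F2). A projection has norm $0$ or at least $1$, and $P_0=T\ne0$; hence $P_1\neq0$, and $T-K$ has a spectral point with real part greater than $\frac12$.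
\end{proof}

We now look at what the direct constructions cost. Let $T$ be Riesz, $0<s\le r=\rho(T)$, and let $\Pi$ be the spectral projection of $T$ for $\{|\lambda|\ge s\}$, with range $E$ of dimension $N$ and kernel $X_0$. The choice $F=T\Pi$ gives $\rho(T-F)<s$, but its norm is unrelated to $r$: if $T$ is the matrix $\left(\begin{smallmatrix}a&1\\0&0\end{smallmatrix}\right)$ on $\ell_1^2$ with $0<a<1$, extended by $0$ to $\ell_1$, then $T\Pi=T$ has norm $1$ while $r=a$.

A better choice removes only the diagonal. Let $0=E_0\subset E_1\subset\dots\subset E_N=E$ be $T$-invariant subspaces with $\dim E_n=n$, and let $T$ act on $E_n/E_{n-1}$ as the scalar $\lambda_n$. Take $e_n\in E_n$ with $\|e_n\|=\operatorname{dist}(e_n,E_{n-1})=1$ and, by the Hahn--Banach theorem, $g_n\in X^*$ of norm one vanishing on $E_{n-1}$ with $g_n(e_n)=1$. Put $F=\sum_n\lambda_ng_n(\cdot)e_n$. Since $g_n(e_m)=0$ for $n>m$, we have $Fe_m\in\lambda_me_m+E_{m-1}$, so $T-F$ is nilpotent on $E$. On $X/E$ it induces the same operator as $T$, which is similar to $T|_{X_0}$. An operator that is invertible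 on an invariant subspace and on the quotient is invertible, so $\rho(T-F)<s$. In a Hilbert space the $e_n$ are orthonormal, we can take $g_n=\langle\cdot,e_n\rangle$, and $\|F\|=\max_n|\lambda_n|=r$. In a Banach space the construction only gives $\|F\|\le\sum_n|\lambda_n|$, and this sum is not bounded by a multiple of $r$, because $N$ is not bounded in terms of $r$ and $s$.

So the difficulty is that costs add over the eigenvalues, and nothing is known about the norm on $E$. The remedy is to leave $E$. We send each eigenvector, with a tiny weight, into a copy of $\ell_1^M$, where norms are maxima and not sums, do the work of size $r$ there, and return to $E$ with tiny weights.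

\section{One eigenvalue and a chain}\label{sec:chain}

Consider the space with basis $e,u_1,\dots,u_L$ and the operator $S$ with $Se=\lambda_0e$, $Su_l=0$, where $0<|\lambda_0|\le r$. We add to $S$ the operator $W$ given by
\[
We=cu_1,\qquad Wu_l=tu_{l+1}+b_le\quad(1\le l\le L,\ u_{L+1}=0),
\]
with $c,t>0$; see Figure~\ref{fig:chain}. The aim is to make all eigenvalues of $S+W$ smaller than $s$ in modulus, with $t$ only slightly larger than $r$ and with $c$ and all $b_l$ as small as we please.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,font=\small]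
\node[circle,draw] (e) at (0,0) {$e$};
\node[circle,draw] (u1) at (1.8,0) {$u_1$};
\node[circle,draw] (u2) at (3.4,0) {$u_2$};
\node (d1) at (5,0) {$\cdots$};
\node[circle,draw] (uk) at (6.6,0) {$u_k$};
\node (d2) at (8.2,0) {$\cdots$};
\node[circle,draw] (uL) at (9.8,0) {$u_L$};
\path[->] (e) edge[loop left] node {$\lambda_0$} (e);
\draw[->] (e) -- node[above] {$c$} (u1);
\draw[->] (u1) -- node[above] {$t$} (u2);
\draw[->] (u2) -- node[above] {$t$} (d1);
\draw[->] (d1) -- node[above] {$t$} (uk);
\draw[->] (uk) -- node[above] {$t$} (d2);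
\draw[->] (d2) -- node[above] {$t$} (uL);
\draw[->] (uk) to[bend left=25] node[fill=white,pos=0.3] {$b_k$} (e);
\draw[->] (uL) to[bend left=40] node[fill=white,pos=0.3] {$b_L$} (e);
\end{tikzpicture}
\caption{A chain attached to an eigenvector $e$ with eigenvalue $\lambda_0$. An arrow from $x$ to $y$ labeled $a$ means that the image of $x$ has coefficient $a$ on $y$. The entry weight $c$ and the return weights $b_k,\dots,b_L$ are small, the links $t$ slightly exceed $|\lambda_0|$, and there is no return from $u_1,\dots,u_{k-1}$.}
\label{fig:chain}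
\end{figure}

Let $x=ve+\sum_la_lu_l$ be an eigenvector of $S+W$ for an eigenvalue $\lambda\ne0$. The $u$-coordinates give $\lambda a_1=cv$ and $\lambda a_{l+1}=ta_l$, so $a_l=ct^{l-1}\lambda^{-l}v$ and $v\ne0$. The $e$-coordinate then gives
\[
\lambda-\lambda_0-c\sum_{l=1}^Lb_lt^{l-1}\lambda^{-l}=0 .
\]
Define $p_2,\dots,p_{L+1}$ by $c\,b_lt^{l-1}=-p_{l+1}\lambda_0^{l+1}$. The equation becomes
\[
\lambda\,p(\lambda_0/\lambda)=0,\qquad p(w)=1-w+\sum_{j=2}^{L+1}p_jw^j .
\]
Thus the nonzero eigenvalues of $S+W$ are among the numbers $\lambda_0/w$ with $p(w)=0$, and we need $p$ to have no zero in the disc $|w|\le r/s$. Without the chain $p=1-w$, and the zero $w=1$ is the eigenvalue $\lambda_0$.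

\begin{example}
For $L=1$ take $p(w)=(1-w/2)^2$. Then $cb_1=-\lambda_0^2/4$, and $S+W=\left(\begin{smallmatrix}\lambda_0&b_1\\c&0\end{smallmatrix}\right)$ has characteristic polynomial $\lambda^2-\lambda_0\lambda+\lambda_0^2/4=(\lambda-\lambda_0/2)^2$: the eigenvalue has been halved. With $p(w)=(1-w/d)^d$ and $L=d-1$ it is divided by $d$. In both cases $p_2\ne0$, so $|cb_1|=|p_2||\lambda_0|^2$, and $c$ and $b_1$ cannot both be small.
\end{example}

The example shows that short returns must be forbidden. If $p_2=\dots=p_k=0$ and $|p_j|\le1$ for all $j$, then $b_l=0$ for $l<k$, and for $l\ge k$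
\[
|b_l|\le\frac{r^{l+1}}{c\,t^{l-1}}=\frac{r^2}c\Big(\frac rt\Big)^{l-1},
\]
which for fixed $c$ is small once $k$ is large, provided $t>r$. The links amplify the weak input $c$ until a weak return has an effect comparable to $\lambda_0$.

It remains to find $p(w)=1-w+O(w^{k+1})$ with bounded coefficients and no zero in a large disc. Write $p(w)=\prod_i(1-\mu_iw)$, so that $-\log p(w)=\sum_{j\ge1}\big(\sum_i\mu_i^j\big)w^j/j$ near $0$. Comparing with $-\log(1-w)=\sum_jw^j/j$, the condition on the low coefficients says that the power sums $\sum_i\mu_i^j$ equal $1$ for $j\le k$. We want all $\mu_i$ small, and the ideal case is that all higher power sums vanish. This gives an entire function without zeros, which we then truncate; for $k=1$ it is $e^{-w}=\lim_d(1-w/d)^d$.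

\begin{lemma}\label{lem:poly}
For every integer $k\ge1$ and every $R>0$ there are $d>k$ and a polynomial $p(w)=\sum_{j=0}^dp_jw^j$ with no zero in $|w|\le R$ and
\[
p_0=1,\qquad p_1=-1,\qquad p_j=0\ \ (2\le j\le k),\qquad |p_j|\le1\ \ (0\le j\le d).
\]
\end{lemma}

\begin{proof}
Let $P(w)=\sum_{j=1}^kw^j/j$ and $H=e^{-P}=\sum_{j\ge0}p_jw^j$. For $|w|<1$,
\[
H(w)=(1-w)\exp\Big(\sum_{j>k}w^j/j\Big)=1-w+O(w^{k+1}),
\]
which gives $p_0,\dots,p_k$. Let $P_\infty(w)=\sum_{j\ge1}w^j/j$. The coefficients of $P^m$ are nonnegative and at most those of $P_\infty^m$, so $|p_j|$ is at most the coefficient of $w^j$ in $\sum_mP_\infty^m/m!=1/(1-w)$, which is $1$. Since $H$ is entire and zero-free, $|H|$ has a positive minimum on $|w|\le R$, and the Taylor polynomials of $H$ converge to $H$ uniformly there. Take for $p$ a Taylor polynomial of large order $d>k$.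
\end{proof}

\section{The main step}\label{sec:step}

For $N$ eigenvalues we attach one chain to each. The entry maps are the only place where costs add, and $c$ pays for that; the links and the returns are defined on $\ell_1^M$, where the norm is a maximum. What is needed from $T$ is a place for the chains.

\begin{definition}\label{def:room}
Let $C\ge1$. An operator $T\in\mathcal L(X)$ has \emph{$\ell_1$-room with constant $C$} if for every finite-dimensional $E\subset X$, every $M\in\mathbb N$ and every $\varepsilon>0$ there are operators $\iota_0:\ell_1^M\to X$ and $q_0:X\to\ell_1^M$ with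
\begin{equation}\label{eq:room}
q_0\iota_0=I,\quad\|\iota_0\|\le C,\quad\|q_0\|\le1+\varepsilon,\quad\|T\iota_0\|\le\varepsilon,\quad\|q_0|_E\|\le\varepsilon .
\end{equation}
\end{definition}

Thus $\iota_0q_0$ is a projection of norm about $C$ onto a copy of $\ell_1^M$; $T$ almost vanishes on that copy, and the projection almost vanishes on $E$.

\begin{proposition}\label{prop:step}
Let $T$ be a Riesz operator on $X$ with $\ell_1$-room with constant $C$, let $0<s\le r=\rho(T)$ and $0<\eta\le1$. There is a finite-rank operator $F$ with $\|F\|\le(1+\eta)Cr$ and $\rho(T-F)<s$. More precisely, let $\Pi$ be the spectral projection of $T$ for $\{|\lambda|\ge s\}$ and $E=\operatorname{ran}\Pi$. There are $M$ and $\varepsilon$ such that for any $\iota_0,q_0$ satisfying \eqref{eq:room} one can take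
\begin{equation}\label{eq:form}
F=F_1\,q_0(I-\Pi)+F_2\,\Pi\qquad\text{with operators } F_1:\ell_1^M\to X,\ F_2:E\to X .
\end{equation}
\end{proposition}

\begin{proof}
\emph{Data from $T$.} By (F3), $N=\dim E$ is finite, and $N\ge1$ because $s\le r$. Let $X_0=\ker\Pi$; by (F2), $\rho(T|_{X_0})<s$. Choose a basis $e_1,\dots,e_N$ of $E$ with $\|e_n\|=1$ in which $T|_E$ is upper triangular: $Te_n\in\lambda_ne_n+\operatorname{span}(e_1,\dots,e_{n-1})$, where $s\le|\lambda_n|\le r$. Let $f_n\in X^*$ be defined by $\Pi x=\sum_nf_n(x)e_n$. We have no bound on $\|f_n\|$ or $N$.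

\emph{Parameters.} Put $\eta_1=\eta/4$, so that $(1+\eta_1)^2+\eta_1\le1+\eta$, and $t=(1+\eta_1/2)r$. Choose, in this order, $c>0$ and $k\in\mathbb N$ with
\begin{equation}\label{eq:ck}
c\sum_{n=1}^N\|f_n\|\le\frac{\eta_1r}4,\qquad\frac{r^2}c\Big(\frac rt\Big)^{k-1}\le\frac{\eta_1r}4,
\end{equation}
then $d$ and $p$ from Lemma~\ref{lem:poly} with $R=r/s$. Put $L=d-1$ and $M=NL$. By (F4) fix $\varepsilon_0>0$ such that $\rho(T|_{X_0}+B)<s$ for all $B\in\mathcal L(X_0)$ with $\|B\|<\varepsilon_0$. All of this depends only on $T$, $s$ and $\eta$.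

\emph{Making the room exact.} In the model of Section~\ref{sec:chain} the chain is complementary to $e$ and $S$ vanishes on it exactly; \eqref{eq:room} gives this only up to $\varepsilon$. Let $\iota_0,q_0$ satisfy \eqref{eq:room} with $\varepsilon<1/(C\|\Pi\|)$ to be fixed. Since $T|_E$ is invertible and $T\Pi\iota_0=\Pi T\iota_0$, we have $\|\Pi\iota_0\|\le a\varepsilon$ with $a=\|(T|_E)^{-1}\|\|\Pi\|$. Also $\|q_0\Pi\|\le\|\Pi\|\varepsilon$. The operator $D=q_0(I-\Pi)\iota_0=I-q_0\Pi\iota_0$ on $\ell_1^M$ satisfies $\|I-D\|\le C\|\Pi\|\varepsilon<1$, so it is invertible. Put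
\[
q=q_0(I-\Pi),\qquad\iota=(I-\Pi)\iota_0D^{-1}.
\]
Then
\begin{equation}\label{eq:exact}
q\iota=DD^{-1}=I,\qquad\Pi\iota=0,\qquad q\Pi=0,
\end{equation}
and, using $T\iota=(I-\Pi)T\iota_0D^{-1}$ for the last bound,
\[
\|q\|\le1+\varepsilon+\|\Pi\|\varepsilon,\qquad\|\iota\|\le\frac{C+a\varepsilon}{1-C\|\Pi\|\varepsilon},\qquad\|T\iota\|\le\frac{\|I-\Pi\|\,\varepsilon}{1-C\|\Pi\|\varepsilon}.
\]
The right-hand sides tend to $1$, $C$ and $0$ as $\varepsilon\to0$. Fix $\varepsilon$ so small that
\begin{equation}\label{eq:norms}
\|\iota\|,\ \|q\|,\ \|\iota\|\|q\|\le(1+\eta_1)C,\qquad\|T\iota q\|<\min(\varepsilon_0,\eta_1r).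
\end{equation}
Here the smallness of $T\iota_0$ and of $q_0|_E$ is what keeps the uncontrolled norm of $\Pi$ out of $\|\iota\|$ and $\|q\|$.

Let $S=T-T\iota q$. By \eqref{eq:exact}, $\Pi T\iota q=T\Pi\iota q=0$ and $T\iota q\Pi=0$. Hence $S$ commutes with $\Pi$, $S|_E=T|_E$, and $\rho(S|_{X_0})<s$ by the choice of $\varepsilon_0$. Moreover $S\iota=T\iota-T\iota(q\iota)=0$.

\emph{The chains.} Index the unit vectors of $\ell_1^M$ as $u_{n,l}$, $1\le n\le N$, $1\le l\le L$, and set $u_{n,L+1}=0$. Define the entry map $\gamma:X\to\ell_1^M$, the links $\delta:\ell_1^M\to\ell_1^M$ and the return map $\beta:\ell_1^M\to E$ by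
\[
\gamma x=c\sum_nf_n(x)u_{n,1},\qquad\delta u_{n,l}=t\,u_{n,l+1},\qquad\beta u_{n,l}=b_{n,l}e_n,\quad b_{n,l}=-\frac{p_{l+1}\lambda_n^{l+1}}{c\,t^{l-1}},
\]
and let $W=\iota\gamma+\beta q+\iota\delta q$. By Lemma~\ref{lem:poly}, $b_{n,l}=0$ for $l<k$ and $|b_{n,l}|\le(r^2/c)(r/t)^{l-1}$ for $l\ge k$. By \eqref{eq:ck}, $\|\gamma\|\le\eta_1r/4$ and $\|\beta\|=\max|b_{n,l}|\le\eta_1r/4$; also $\|\delta\|\le t$. With \eqref{eq:norms},
\[
\|W\|\le(1+\eta_1)C\Big(\frac{\eta_1r}4+\frac{\eta_1r}4+t\Big)=(1+\eta_1)^2Cr .
\]

\emph{The spectrum of $S+W$.} The operator $S+W$ is a finite-rank perturbation of $T$, hence Riesz. If $\rho(S+W)\ge s$, then by (F3) there are $|\lambda|\ge s$ and $x\ne0$ with $(S+W)x=\lambda x$. Put $v=\Pi x$, $x_0=x-v\in X_0$ and $a=qx=qx_0$. Since $\gamma=\gamma\Pi$, the equation reads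
\begin{equation}\label{eq:eigen}
(\lambda-S)x=\iota(\gamma v+\delta a)+\beta a ,
\end{equation}
where the first term on the right lies in $X_0$ and the second in $E$. The new feature compared with the model is the part of $X_0$ outside the range of $\iota$, which $S$ may map anywhere in $X_0$. It does not take part. The $X_0$-component of \eqref{eq:eigen} is $(\lambda-S)x_0=\iota(\gamma v+\delta a)$. Since $S\iota=0$, the vector $\lambda^{-1}\iota(\gamma v+\delta a)\in X_0$ solves this equation, and $\lambda-S$ is injective on $X_0$ because $\rho(S|_{X_0})<s$. Therefore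
\begin{equation}\label{eq:x0}
x_0=\lambda^{-1}\iota(\gamma v+\delta a).
\end{equation}
Applying $q$ gives $\lambda a=\gamma v+\delta a$, that is, $a=(\lambda-\delta)^{-1}\gamma v$, as $\delta$ is nilpotent. The $E$-component of \eqref{eq:eigen} is $(\lambda-T)v=\beta a$, so
\begin{equation}\label{eq:E}
\big[\lambda-T|_E-\beta(\lambda-\delta)^{-1}\gamma|_E\big]v=0 .
\end{equation}
Now $\gamma e_n=cu_{n,1}$ and $(\lambda-\delta)^{-1}u_{n,1}=\sum_{m\ge0}\lambda^{-m-1}\delta^mu_{n,1}=\sum_{l=1}^Lt^{l-1}\lambda^{-l}u_{n,l}$, so
\[
\beta(\lambda-\delta)^{-1}\gamma e_n=c\sum_{l=1}^Lb_{n,l}t^{l-1}\lambda^{-l}e_n=-\sum_{l=1}^{d-1}p_{l+1}\lambda_n^{l+1}\lambda^{-l}e_n .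
\]
Each chain returns to the vector it started from, so this operator is diagonal, and the operator in \eqref{eq:E} is upper triangular with diagonal entries
\[
\lambda-\lambda_n+\lambda\sum_{j=2}^dp_j(\lambda_n/\lambda)^j=\lambda\,p(\lambda_n/\lambda).
\]
These are nonzero because $|\lambda_n/\lambda|\le r/s$. Hence $v=0$, then $a=0$, then $x_0=0$ by \eqref{eq:x0}, and $x=0$, a contradiction. So $\rho(S+W)<s$.

\emph{Conclusion.} Let $F=T\iota q-W$. Then $T-F=S+W$, and since $C\ge1$,
\[
\|F\|\le\eta_1r+(1+\eta_1)^2Cr\le(1+\eta)Cr .
\]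
Finally $F=(T\iota-\beta-\iota\delta)\,q_0(I-\Pi)-\iota\gamma\,\Pi$, which has the form \eqref{eq:form} and finite rank.
\end{proof}

\section{Room in $L_1(\mu)$}\label{sec:room}

In $L_1(\mu)$ normalized functions with disjoint supports span an isometric copy of $\ell_1^M$ that is the range of a norm-one projection. So we look for disjoint functions that $T$ almost annihilates. It is not enough to know that $T$ is small on some sequence without convergent subsequences: such a sequence could be uniformly bounded, like the Rademacher functions, and a uniformly bounded normalized sequence in $L_1[0,1]$ stays at distance almost $1$ from any disjoint sequence, whose supports have measure tending to $0$. We therefore look for a sequence on which $T$ is small \emph{modulo weak compactness}; failure of weak compactness in $L_1$ forces mass to concentrate on small sets, and concentration yields disjointness.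

We abbreviate ``relatively weakly compact'' to r.w.c.\ and use three facts. A set is r.w.c.\ if and only if each sequence in it has a weakly convergent subsequence (Eberlein--\v{S}mulian). A weak limit of a sequence is in the norm closure of its convex hull (Mazur). A set $A\subset X$ is r.w.c.\ if for every $\tau>0$ it is contained in $A_\tau+\tau B_X$ with $A_\tau$ r.w.c.\ (Grothendieck); indeed, with $A_\tau$ weakly compact, the weak$^*$ closure of $A$ in $X^{**}$ lies in $A_\tau+\tau B_{X^{**}}$ for all $\tau$, hence in $X$.

\begin{lemma}\label{lem:disjoint}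
Let $X=L_1(\mu)$ be infinite-dimensional, $T$ a Riesz operator on $X$, and $\varepsilon>0$. There is a sequence $(z_k)$ of norm-one functions with pairwise disjoint supports and $\|Tz_k\|\le\varepsilon$ for all $k$.
\end{lemma}

\begin{proof}
Put $\varepsilon'=\varepsilon/3$.

\emph{Step 1: an approximate kernel modulo weak compactness.} Let $\ell_\infty(X)$ be the space of bounded sequences in $X$ with the supremum norm, and $w(X)$ the subspace of sequences with r.w.c.\ range. It is closed by Grothendieck's criterion. The space $X$ contains a copy of $\ell_1$ and is not reflexive, so by the Eberlein--\v{S}mulian theorem some bounded sequence has no weakly convergent subsequence, and $Z=\ell_\infty(X)/w(X)\ne0$. Every $A\in\mathcal L(X)$ acts termwise on $\ell_\infty(X)$ and preserves $w(X)$, being weakly continuous, so it induces $\widehat A\in\mathcal L(Z)$. The map $A\mapsto\widehat A$ is a unital algebra homomorphism that vanishes on finite-rank operators. By (F1), $\lambda-\widehat T$ is invertible for $\lambda\ne0$, so $\sigma(\widehat T)=\{0\}$, and (F5) gives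 a norm-one element of $Z$ whose image under $\widehat T$ has norm less than $\varepsilon'$. That is, there is a bounded sequence $x=(x_n)$ with $\operatorname{dist}(x,w(X))=1$ and
\[
Tx_n=w_n+y_n,\qquad(w_n)\in w(X),\qquad\sup_n\|y_n\|<\varepsilon' .
\]

\emph{Step 2: splitting off the concentrated part.} The measure $\mu$ may be infinite, so we truncate against a weight. Let $C_0=\sup\|x_n\|$ and $\omega=\sum_n2^{-n}|x_n|\in L_1(\mu)$, so that $|x_n|\le2^n\omega$. For $\kappa>0$ the set $D_\kappa=\{f\in X:|f|\le\kappa\omega\}$ is weakly compact: with the finite measure $d\nu=\omega\,d\mu$, it is the image of the closed, convex, bounded subset $\{|g|\le\kappa\}$ of the Hilbert space $L_2(\nu)$ under the bounded map $g\mapsto g\omega$. For $f\in X$ write $f^{\kappa}=f\mathbf 1_{\{|f|>\kappa\omega\}}$, so that $f-f^\kappa\in D_\kappa$.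

For any $n_0$, the sequence with terms $x_n$ for $n<n_0$ and $x_n-x_n^\kappa$ for $n\ge n_0$ lies in $w(X)$, so $\sup_{n\ge n_0}\|x_n^\kappa\|\ge1$. Hence $a(\kappa)=\limsup_n\|x_n^\kappa\|\ge1$. The function $a(\kappa)$ is nonincreasing; let $a=\lim_{\kappa\to\infty}a(\kappa)\ge1$. This is the mass that escapes every truncation level. Since $a(j)\ge a$, we can choose $n_1<n_2<\cdots$ such that
\[
v_j=x_{n_j}^{\,j}\quad\text{satisfies}\quad\|v_j\|\ge a-1/j ;\qquad\text{put}\quad u_j=x_{n_j}-v_j .
\]
The $v_j$ capture all the escaping mass, so $(u_j)$ has none. Precisely, for $j\ge\kappa$ the function $u_j^\kappa$ is $x_{n_j}$ restricted to $\{\kappa\omega<|x_{n_j}|\le j\omega\}$, so $\|u_j^\kappa\|=\|x_{n_j}^\kappa\|-\|v_j\|$ and $\limsup_j\|u_j^\kappa\|\le a(\kappa)-a$. Given $\tau>0$, choose $\kappa$ with $a(\kappa)-a<\tau$; then all but finitely many $u_j$ lie in $D_\kappa+\tau B_X$. By Grothendieck's criterion $(u_j)\in w(X)$.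

\emph{Step 3: disjointness.} The support of $v_j$ is $A_j=\{|x_{n_j}|>j\omega\}$, and $\int_{A_j}\omega\,d\mu\le C_0/j$. For fixed $l$ we get $\|v_l\mathbf 1_{A_j}\|\le2^{n_l}C_0/j\to0$ as $j\to\infty$. Passing to a subsequence and relabeling, we may assume $\|v_l\mathbf 1_{A_m}\|\le2^{-m}$ for all $l<m$, and still $\|v_l\|\ge1-1/l$. Let $v_l'$ be $v_l$ restricted to the complement of $\bigcup_{m>l}A_m$. The $v_l'$ have pairwise disjoint supports and $\|v_l'-v_l\|\le\sum_{m>l}2^{-m}=2^{-l}$.

\emph{Step 4: removing the weakly compact part.} From $v_l'=x_{n_l}-u_l+(v_l'-v_l)$ we obtain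
\[
Tv_l'=g_l+y_l',\qquad g_l=w_{n_l}-Tu_l,\qquad y_l'=y_{n_l}+T(v_l'-v_l).
\]
Here $(g_l)\in w(X)$, and $\|y_l'\|\le\sup_n\|y_n\|+\|T\|2^{-l}\le\varepsilon'$ for large $l$. Also $\|v_l'\|\ge\frac12$ for large $l$. Discard finitely many terms so that both bounds always hold, and pass to a subsequence with $g_l\to g$ weakly. Applying Mazur's theorem to tails of the sequence, choose finite sets of indices $B_1<B_2<\cdots$ and convex combinations $G_k=\sum_{l\in B_k}a_lg_l$ with $\|G_k-g\|\le1/k$. Put $V_k=\sum_{l\in B_k}a_lv_l'$. The $V_k$ have pairwise disjoint supports, and averaging has not destroyed them, because the $L_1$ norm is additive on disjoint functions: $\|V_k\|=\sum_{l\in B_k}a_l\|v_l'\|\ge\frac12$. The limit $g$ need not be $0$, so we take differences. For large $k$,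
\[
\|T(V_{2k}-V_{2k+1})\|\le\|G_{2k}-G_{2k+1}\|+2\varepsilon'\le3\varepsilon'=\varepsilon,
\]
while $\|V_{2k}-V_{2k+1}\|=\|V_{2k}\|+\|V_{2k+1}\|\ge1$. The normalizations of $V_{2k}-V_{2k+1}$, $k$ large, form the required sequence.
\end{proof}

\begin{lemma}\label{lem:room}
Let $X$ be infinite-dimensional and $U:X\to L_1(\mu)$ an isomorphism with $\|U\|\le1$ and $\|U^{-1}\|\le C$. Every Riesz operator $T$ on $X$ has $\ell_1$-room with constant $C$, and in \eqref{eq:room} one can take $\|q_0\|\le1$.
\end{lemma}

\begin{proof}
First let $X=L_1(\mu)$, $U=I$, $C=1$. Given $E$, $M$, $\varepsilon$, take $(z_k)$ from Lemma~\ref{lem:disjoint}, let $\Omega_k$ be the support of $z_k$, and let $h_k=\overline{z_k}/|z_k|$ on $\Omega_k$ and $h_k=0$ elsewhere. For $m$ to be chosen, put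
\[
\iota_0a=\sum_{k=1}^Ma_kz_{m+k},\qquad q_0x=\Big(\int xh_{m+k}\,d\mu\Big)_{k=1}^M .
\]
By disjointness $\iota_0$ is isometric and $q_0\iota_0=I$. Also $\|T\iota_0\|=\max_k\|Tz_{m+k}\|\le\varepsilon$, and
\[
\|q_0x\|\le\sum_{k>m}\int_{\Omega_k}|x|\,d\mu\le\|x\| .
\]
For fixed $x$ the middle term is the tail of a convergent series. Applying this to the vectors of a basis of $E$ gives $\|q_0|_E\|\le\varepsilon$ for large $m$.

In general, let $\iota',q'$ be the maps obtained for the Riesz operator $T'=UTU^{-1}$ on $L_1(\mu)$, the subspace $UE$, and $\varepsilon/C$. Put $\iota_0=U^{-1}\iota'$ and $q_0=q'U$. Then $q_0\iota_0=I$, $\|\iota_0\|\le C$, $\|q_0\|\le1$, $\|T\iota_0\|=\|U^{-1}T'\iota'\|\le\varepsilon$, and $\|q_0|_E\|\le\|q'|_{UE}\|\le\varepsilon$.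
\end{proof}

\section{Preduals of $L_1(\mu)$ and the proofs of the theorems}\label{sec:proofs}

Suppose that $X^*$ is isomorphic to $L_1(\mu)$ and $T$ is Riesz on $X$. Proposition~\ref{prop:step} applies to $T^*$, but it produces an operator $F$ on $X^*$, and we need $F$ to be an adjoint. A rank-one operator $x^*\mapsto\psi(x^*)y^*$ on $X^*$ is an adjoint when the functional $\psi\in X^{**}$ is evaluation at a point $x\in X$: it is then the adjoint of $y^*(\cdot)x$. By \eqref{eq:form} the functionals in $F$ come from $q_0$ and from the spectral projection, and only those of $q_0$ need repair. The tool is the principle of local reflexivity (Lindenstrauss--Rosenthal; Johnson--Rosenthal--Zippin): if $G\subset X^{**}$ and $H\subset X^*$ are finite-dimensional and $\theta>0$, there is a linear map $A:G\to X$ with $\|A\|\le1+\theta$ and $\langle x^*,A\psi\rangle=\psi(x^*)$ for all $\psi\in G$, $x^*\in H$.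

\begin{proposition}\label{prop:onestep}
Let $X$ be infinite-dimensional, and let $U$ be an isomorphism from $X$ or from $X^*$ onto $L_1(\mu)$ with $\|U\|\le1$ and $\|U^{-1}\|\le C$. Then $X$ has the one-step property with constant $C$.
\end{proposition}

\begin{proof}
If $U$ is defined on $X$, combine Lemma~\ref{lem:room} and Proposition~\ref{prop:step}.

Let $U$ be defined on $X^*$. Let $T$ be Riesz on $X$, $0<s\le r=\rho(T)$, $0<\eta\le1$, and let $\Pi$ be the spectral projection of $T$ for $\{|\lambda|\ge s\}$. By (F1) and (F2), $T^*$ is Riesz, $\rho(T^*)=r$, and the spectral projection of $T^*$ for the same set is $\Pi^*$. By Lemma~\ref{lem:room}, $T^*$ has $\ell_1$-room with constant $C$. Let $E'=\operatorname{ran}\Pi^*$, let $M,\varepsilon$ be as in Proposition~\ref{prop:step} for $T^*$, and take $\iota_0:\ell_1^M\to X^*$ and $q_0:X^*\to\ell_1^M$ from Lemma~\ref{lem:room}, with $\|q_0\|\le1$. Write $q_0x^*=(\psi_k(x^*))_{k=1}^M$ with $\psi_k\in X^{**}$. Apply local reflexivity with $G=\operatorname{span}\{\psi_k\}$, $H=E'+\operatorname{ran}\iota_0$, $\theta=\varepsilon$,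 and put $q_0'x^*=(\langle x^*,A\psi_k\rangle)_{k=1}^M$. Then $q_0'=q_0$ on $H$, so $q_0'\iota_0=I$ and $\|q_0'|_{E'}\|\le\varepsilon$. Since $\sum_k|a_k|=\max_{|\epsilon_k|=1}|\sum_k\epsilon_ka_k|$, the norm of a map into $\ell_1^M$ is the largest norm of a unimodular combination of its coordinate functionals, and so
\[
\|q_0'\|=\sup_{|\epsilon_k|=1}\Big\|A\sum_k\epsilon_k\psi_k\Big\|\le(1+\varepsilon)\sup_{|\epsilon_k|=1}\Big\|\sum_k\epsilon_k\psi_k\Big\|=(1+\varepsilon)\|q_0\|\le1+\varepsilon .
\]
Thus $\iota_0,q_0'$ satisfy \eqref{eq:room} for $T^*$ and $E'$, and Proposition~\ref{prop:step} gives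
\[
F=F_1\,q_0'(I-\Pi^*)+F_2\,\Pi^*,\qquad\|F\|\le(1+\eta)Cr,\qquad\rho(T^*-F)<s .
\]
The $k$-th coordinate of $q_0'(I-\Pi^*)$ is evaluation at $(I-\Pi)A\psi_k\in X$. For the second term, the map $X\to(E')^*$ sending $x$ to evaluation at $x$ is onto, because $E'$ is finite-dimensional and no nonzero element of $E'$ vanishes on all of $X$. So each coordinate of $\Pi^*x^*$ in a basis of $E'$ has the form $\langle\Pi^*x^*,x\rangle=\langle x^*,\Pi x\rangle$ for some $x\in X$. Hence $F$ is a finite sum of rank-one adjoints, $F=G_0^*$ with $G_0\in\mathcal L(X)$ of finite rank. Then $\|G_0\|=\|F\|\le(1+\eta)Cr$ and $\rho(T-G_0)=\rho(T^*-F)<s$.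
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Fix an isomorphism $U$ from $X$ or $X^*$ onto $L_1(\mu)$, scaled so that $\|U\|=1$, and put $C_X=\|U^{-1}\|$; for an isometry $C_X=1$. Propositions~\ref{prop:onestep} and~\ref{prop:iterate} give the decomposition. As to the examples, the dual of $C_0(\Omega)$ is isometric to some $L_1(\mu)$ by Kakutani's representation theorem, $L_\infty(\mu)$ is isometric to a space $C(\Omega)$ with $\Omega$ compact, and $c_0^*=\ell_1$ is $L_1$ of counting measure on $\mathbb N$.
\end{proof}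

\begin{proof}[Proof of Theorem~\ref{thm:L1}]
The decomposition is Theorem~\ref{thm:general} with $X=L_1[0,1]$ and $C_X=1$, so a Riesz operator is compact plus quasinilpotent. Compact operators are weakly compact. If $T=W+Q$ with $W$ weakly compact and $Q$ quasinilpotent, then $W\in\mathcal F(L_1[0,1])$, and $\lambda-T=(\lambda-Q)-W$ is Fredholm for $\lambda\ne0$ because $\lambda-Q$ is invertible. This last implication is the only place where the description of $\mathcal F(L_1[0,1])$ is used.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}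
\emph{Properties of polynomially Riesz operators on some Banach spaces},
\texttt{https://www.univ-soukahras.dz/wpuploads/eprints/2011-116-302ec.pdf}
\end{thebibliography}
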